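# Four cosines at time $4/\pi$: steering a ground state with small controls

## 1. A trigonometric polynomial with frequencies 1, 11, 27, 29

Put $\nu=\pi^2/4$ and $T_0=4/\pi$, so that $\nu T_0=\pi$. Let $\mathcal P=\{1,11,27,29\}$ and
$$N(\Omega)=(\Omega-35^2)(\Omega-195^2),\qquad \Pi(\Omega)=\prod_{q\in\mathcal P}(\Omega-q^2),\qquad \beta_q=\frac{N(q^2)}{\Pi'(q^2)} .$$
The object of this lecture is the function on $[0,T_0]$
$$v=v_c+\sigma v_s,\qquad v_c(t)=\sum_{q\in\mathcal P}\beta_q\cos(q\nu t),\qquad v_s(t)=\sum_{q\in\mathcal P}q\beta_q\sin(q\nu t),\tag{1}$$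
with a real parameter $\sigma$ to be chosen. After division by $\beta_1$, and rounded to four decimals, the coefficients of $v_c$ at the frequencies $1,11,27,29$ are $1,\,-1.2560,\,0.5884,\,-0.3324$.

Here is what it is for. We shall control a Schrödinger equation by a small real function $u(t)$. We start in the ground state and want to come back to the ground state at time $T$, having changed only one scalar, called $D$. Use the control $u=\mu v$ on $[0,T_0]$ with small $\mu$. For a well-chosen $\sigma$, three things will happen. At order $\mu$ the control changes $D$ and nothing else. At order $\mu^2$ it changes nothing at all. And the linearization of the second-order effect at $v$, taken together with the first-order effect, is onto. From these facts we shall steer the system exactly at time $T_0$, and, because being onto is stable under small perturbations, also in some time strictly less than $T_0$. The question below is whether $4/\pi$ is the minimal time, so this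 decides it.

The integers are not random: $11=6^2-5^2$, $27=6^2-3^2=14^2-13^2$, $29=15^2-14^2$, while $35=6^2-1$ and $195=14^2-1$. Section 5 explains how these identities arise.

## 2. The steering problem, the conjecture and the two theorems

Let $I=(-1,1)$, $\lambda_1=\pi^2/4$, $\varphi_1(x)=\cos(\pi x/2)$ (the first Dirichlet eigenvalue and normalized eigenfunction of $-\partial_{xx}$ on $I$), and $\psi_1(t,x)=e^{-i\lambda_1t}\varphi_1(x)$. For $T>0$ and a real control $u\in L^2(0,T)$ consider, for $(\psi,S,D)\in C^0([0,T];H^1_0(I;\mathbb C))\times C^0([0,T];\mathbb R)\times C^1([0,T];\mathbb R)$,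
$$i\psi_t=-\psi_{xx}-u(t)x\psi\ \text{ on }(0,T)\times I,\qquad \psi(t,\pm1)=0,\tag{2}$$
$$\dot S=u,\qquad \dot D=S,\tag{3}$$
$$\psi(0)=\psi_1(0),\qquad S(0)=0,\qquad D(0)=0,\tag{4}$$
and the target
$$\psi(T)=\psi_1(T),\qquad S(T)=0,\qquad D(T)=\bar D.\tag{5}$$
Thus $S(T)=\int_0^Tu$ and $D(T)=\int_0^T(T-t)u(t)\,dt$. Solutions of (2) are mild solutions, unique in $C^0([0,T];L^2)$ and hence in $C^0([0,T];H^1_0)$.

The starting point is a known result, quoted here under the name Theorem 2.1: if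
$$T<\frac1\pi\Big(\frac13-\frac2{\pi^3}\Big)^{-1/2},\tag{6}$$
then there is $\varepsilon>0$ such that for every $\bar D\ne0$ there is no $u\in L^2((0,T);(-\varepsilon,\varepsilon))$ for which the solution of (2)–(4) satisfies (5). The bound in (6) is about $0.614$. The conjecture, from "Partial Differential Equations/Optimal Control" (doi:10.1016/j.crma.2005.11.004), has two parts. Part (a): Theorem 2.1 holds with (6) replaced by the weaker condition
$$T<\frac4\pi\ (\approx1.273).\tag{7}$$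
Part (b): condition (7) is optimal, in the sense that for every $T>4/\pi$ and every $\varepsilon>0$ there is $\eta>0$ such that for every $\bar D\in[-\eta,\eta]$ there is $u\in L^2((0,T);(-\varepsilon,\varepsilon))$ for which the solution of (2)–(4) satisfies (5).

Taken as a whole the conjecture is false: part (a) is false, and part (b), as literally stated, is true. Write $A=-\partial_{xx}$ with Dirichlet conditions, with eigenvalues $\lambda_k$ and normalized eigenfunctions $\varphi_k$.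

**Definition of $H^s_{(0)}$.** $H^s_{(0)}=D(A^{s/2})$ with norm $\big(\sum_k\lambda_k^s|\langle f,\varphi_k\rangle|^2\big)^{1/2}$, where $\langle f,\varphi_k\rangle=\int_{-1}^1f\varphi_k$.

For example $H^3_{(0)}$ consists of the $f\in H^3(I)$ with $f=f''=0$ at $\pm1$. The function $x\varphi_1$ lies in $H^3\cap H^1_0$, but $(x\varphi_1)''(1)=2\varphi_1'(1)=-\pi\neq0$, so $x\varphi_1\notin H^3_{(0)}$. Multiplication by $x$ therefore does not preserve $H^3_{(0)}$, and Section 4 has to cope with this.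

**Theorem A.** There are $T_1<4/\pi$ and $C,\eta_0>0$ such that for all $T\ge T_1$ and $\bar D\in[-\eta_0,\eta_0]$ there is $u\in H^1_0(0,T)$ with $\|u\|_{H^1}\le C|\bar D|$ for which the solution of (2)–(4) satisfies (5).

**Theorem B.** There are $T_1<4/\pi$ and $C,\eta_0,c>0$ such that for all $T\ge T_1$, $0<|\bar D|\le\eta_0$, and all $(\psi_f,S_f)$ with $\psi_f\in H^5_{(0)}$, $\|\psi_f\|_{L^2}=1$ and $\|\psi_f-\psi_1(T)\|_{H^5_{(0)}}+|S_f|\le c\bar D^2$, there is $u\in H^1_0(0,T)$ with $\|u\|_{H^1}\le C|\bar D|$ steering (2)–(4) to $\psi(T)=\psi_f$, $S(T)=S_f$, $D(T)=\bar D$.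

Theorem B implies Theorem A: take $\psi_f=\psi_1(T)$ and $S_f=0$ if $\bar D\ne0$, and $u=0$ if $\bar D=0$.

Now the conjecture. The controls built below are supported in an interval of length $T_1$, so $|u(t)|\le\sqrt{T_1}\,\|u'\|_{L^2}\le C'|\bar D|$ with $C'$ independent of $T$. For $T\in[T_1,4/\pi)$ and any $\varepsilon>0$, a small $\bar D\neq0$ is therefore reached with $|u|<\varepsilon$, and (a) fails for every such $T$. For $T>4/\pi$ and $\varepsilon>0$, the choice $\eta=\min(\eta_0,\varepsilon/(2C'))$ gives (b). The statement in (b) holds, but $4/\pi$ is not the optimal time.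

There is a threshold. If the conclusion of Theorem 2.1 fails for $T$, it fails for every $T'>T$: continue by $u=0$ after $T$; then $\psi(T')=\psi_1(T')$, $S$ stays $0$ and $D$ stays $\bar D$. So there is a threshold $T_*$ for that conclusion, and Theorem 2.1 and Theorem A give
$$\frac1\pi\Big(\frac13-\frac2{\pi^3}\Big)^{-1/2}\le T_*\le T_1<\frac4\pi .$$
The value of $T_*$ is not determined here. Everything that follows is the proof of Theorem B.

## 3. Eigenfunctions, the matrix of multiplication by $x$, and tools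

We have $\lambda_k=\nu k^2$, $\varphi_k=\cos(k\pi x/2)$ for odd $k$, $\varphi_k=\sin(k\pi x/2)$ for even $k$. Put $\omega_k=\lambda_k-\lambda_1=\nu(k^2-1)$ and $\chi_k=\lambda_k^{-1/2}\varphi_k'$. The $\chi_k$ are orthonormal in $L^2(I)$ and $|\chi_k(\pm1)|=1$. For odd $a$ let $s(a)=\sin(a\pi/2)=\pm1$. From now on $k$ denotes an even integer $\ge2$ and $j$ an odd integer, unless stated otherwise; this includes primed letters and indices of summation.

**Matrix elements.** For odd $a$, integration by parts with $\cos(a\pi/2)=0$ gives $\int_{-1}^1x\sin(a\pi x/2)\,dx=8s(a)/(a\pi)^2$. Since $\sin\alpha\cos\beta=\frac12[\sin(\alpha+\beta)+\sin(\alpha-\beta)]$ and $s(k+j)=\cos(k\pi/2)s(j)=-s(k-j)$,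
$$x_{jk}:=\langle x\varphi_k,\varphi_j\rangle=\frac4{\pi^2}\Big[\frac{s(k+j)}{(k+j)^2}+\frac{s(k-j)}{(k-j)^2}\Big]=-\frac{16}{\pi^2}s(j+k)\frac{jk}{(k^2-j^2)^2}\ne0,\qquad x_k:=x_{1k}.\tag{8}$$
For two indices of equal parity the matrix element is $0$. As $s(j+k)s(1+k)=\cos^2(k\pi/2)s(j)=s(j)$,
$$x_{jk}x_k=\frac{256}{\pi^4}\,s(j)\,\frac{jk^2}{(k^2-j^2)^2(k^2-1)^2}.\tag{9}$$
Note $|x_k|\asymp k^{-3}$.

**A sum rule.** Put $a_k=\omega_kx_k^2>0$. Then
$$\sum_ka_k=1,\qquad a_2=\frac{256}{27\pi^2}>0.96.\tag{10}$$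
Indeed $x\varphi_1\in H^1_0$ is odd, so $\sum_ka_k=\|(x\varphi_1)'\|^2-\lambda_1\|x\varphi_1\|^2$. Expand $(x\varphi_1)'=\varphi_1+x\varphi_1'$. Here $\int\varphi_1^2=1$, $2\int x\varphi_1\varphi_1'=\int x(\varphi_1^2)'=-1$, and $\int x^2\varphi_1'^2=-\int\varphi_1(2x\varphi_1'+x^2\varphi_1'')=1+\lambda_1\int x^2\varphi_1^2$. The total is $1-1+1=1$. The value of $a_2$ comes from (8).

**Tools.** We use four textbook facts.

1. A bounded operator $L:V\to Y$ between Banach spaces with range of finite codimension has closed range. (Let $W$ be a finite-dimensional algebraic complement of the range; the bounded bijection $V/\ker L\times W\to Y$ is an isomorphism, and the range is the image of the closed subspace $V/\ker L\times0$.)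
2. A bounded operator between Hilbert spaces whose adjoint is bounded below is onto; an onto operator on a Hilbert space has a bounded right inverse.
3. Identity plus compact has range of finite codimension.
4. If $LR=I$ and $\|L'-L\|\,\|R\|<1$, then $L'R$ is invertible, so $L'$ is onto.

## 4. The end-point map in $H^5_{(0)}$ and its Taylor expansion

We want a map $u\mapsto$ (final state) that is analytic between the right spaces. The right target space turns out to be $H^5_{(0)}$ for controls in $H^1_0$.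

**Lemma 1.** For $f\in L^2(0,T_0;H^3\cap H^1_0)$ the function $G(t)=\int_0^te^{iAs}f(s)\,ds$ belongs to $C([0,T_0];H^3_{(0)})$, with norm at most $C\|f\|_{L^2(H^3)}$.

*Proof.* We need to bound $\lambda_k^{3/2}\langle G(t),\varphi_k\rangle$ in $\ell^2$. For $f\in H^3\cap H^1_0$, two integrations by parts (using $f(\pm1)=0$ and $\varphi_k(\pm1)=0$) give $\lambda_k\langle f,\varphi_k\rangle=-\langle f'',\varphi_k\rangle$. Since $\chi_k'=-\lambda_k^{1/2}\varphi_k$, one more gives, for $k\ge1$ of any parity,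
$$\lambda_k^{3/2}\langle f,\varphi_k\rangle=\langle f'',\chi_k'\rangle=[f''\chi_k]_{-1}^1-\langle f''',\chi_k\rangle.\tag{11}$$
The last term contributes at most $\int_0^t\|f'''(s)\|ds$ in $\ell^2$, by Minkowski's inequality and orthonormality of the $\chi_k$. For the boundary terms we use time oscillation: $\{e^{i\lambda_kt}\}_{k\ge1}$ is orthogonal in $L^2(0,8/\pi)$, because $(\lambda_k-\lambda_l)\frac8\pi=2\pi(k^2-l^2)$. By Bessel, $\sum_k|\int_0^te^{i\lambda_ks}g(s)ds|^2\le\frac8\pi\|g\|^2_{L^2(0,t)}$, applied to $g=f''(\cdot,\pm1)\in L^2$. This bounds $G(t)$. Applying the bound to $f1_{[t_1,t_2]}$ gives $\|G(t_2)-G(t_1)\|\le C\|f\|_{L^2(t_1,t_2;H^3)}$, hence continuity. $\square$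

**The solution as a Neumann series.** Let $X=C([0,T_0];H^3_{(0)})$ and
$$(K_u\psi)(t)=i\int_0^te^{-iA(t-s)}u(s)\,x\psi(s)\,ds .$$
If $\psi\in H^3_{(0)}$, then $x\psi\in H^3\cap H^1_0$, so Lemma 1 gives $\|K_u\|_{\mathcal L(X)}\le C_0\|u\|_{L^2}$. The mild form of (2) with $\psi(0)=\varphi_1$ is $\psi=\psi_1+K_u\psi$. By Gronwall it has at most one solution in $C(L^2)$, and for $\|u\|_{L^2}<1/C_0$ the solution is $\psi=(I-K_u)^{-1}\psi_1=\sum_lK_u^l\psi_1\in X$.

**Two more derivatives.** The purpose of this step is to reach $H^5_{(0)}$ at the final time. Let $u\in H^1_0(0,T_0)$ be small. Then $ux\psi\in C(H^3\cap H^1_0)\subset C(D(A))$, so $\psi\in C^1(L^2)$ and $\psi_t=-iA\psi+iux\psi$. Put $f=ux\psi$; it is absolutely continuous in $L^2$, $f'=u'x\psi+ux\psi_t$, and $f(0)=0$ because $u(0)=0$. By Fubini, $\int_0^te^{-iAs}f(t-s)ds=\int_0^t\big(\int_0^{r}e^{-iAs}f'(r-s)ds\big)dr$. Differentiating $\psi(t)=e^{-iAt}\varphi_1+i\int_0^te^{-iAs}f(t-s)ds$ therefore yields $\psi_t=\dot\psi_1+K_{u'}\psi+K_u\psi_t$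 in $C(L^2)$. By Gronwall this equation for $\psi_t$ has only one solution in $C(L^2)$, and the element $(I-K_u)^{-1}(\dot\psi_1+K_{u'}\psi)$ of $X$ solves it. Hence, in $X$,
$$\psi_t=\sum_{n\ge0}\Big(K_u^n\dot\psi_1+\sum_{m+l=n-1}K_u^mK_{u'}K_u^l\psi_1\Big).\tag{12}$$
The $n$-th term is homogeneous of degree $n$ in $u$ and comes from an $n$-linear map; its norm is at most $C(n+1)C_1^n\|u\|_{H^1}^n$. Since $u(T_0)=0$, $A\psi(T_0)=i\psi_t(T_0)\in H^3_{(0)}$. So, with $\mathcal H:=H^1_0((0,T_0);\mathbb R)$,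
$$\Theta(u):=e^{iAT_0}\psi(T_0)=ie^{iAT_0}A^{-1}\psi_t(T_0)=\sum_nP_n(u)\in H^5_{(0)}$$
converges on a ball of $\mathcal H$, with continuous homogeneous polynomials satisfying
$$\|P_n(u)\|_{H^5_{(0)}}\le C(n+1)C_1^n\|u\|^n,\qquad \|dP_n(u)\|\le Cn(n+1)C_1^n\|u\|^{n-1}.\tag{13}$$
Replacing $u$ by $su$ with small real $s$ and comparing powers of $s$ in $L^2$ with $\psi=\sum K_u^l\psi_1$, we get $P_n(u)=e^{iAT_0}(K_u^n\psi_1)(T_0)$. For $T\le T_0$ we regard $H^1_0(0,T)\subset\mathcal H$ by zero extension; then $\Theta(u)=e^{iAT}\psi(T)$ for $u\in H_0^1(0,T)$, because the evolution is free after $T$.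

**The map $F$.** Let $h^5=\{(y_k):\sum k^{10}|y_k|^2<\infty\}$ (complex sequences) and
$$F(u)=\Big((\langle\Theta(u),\varphi_k\rangle)_{k\ge2\text{ of any parity}},\ \mathrm{Im}\langle\Theta(u),\varphi_1\rangle,\ \int_0^{T_0}u,\ \int_0^{T_0}(T_0-t)u\Big)\in Y=Y_0\times Y_1,\tag{14}$$
where $Y_0=h^5_{\rm even}\times\mathbb R^2$ holds the even indices, $S$ and $D$, and $Y_1=h^5_{\rm odd\ge3}\times\mathbb R$ holds the odd indices $\ge3$ and the phase. All spaces are real Hilbert spaces. In writing elements of $Y_0$ we use $(\text{even indices};S,D)$, and in $Y_1$ we use $(\text{odd indices};\text{phase})$.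

If $\psi$ solves (2) with $u$, then $\psi(t,-x)$ solves it with $-u$; and $\varphi_1$ is even in $x$. So the even-index components of $\Theta(u)$ are odd in $u$ and the odd-index ones are even in $u$. Since $P_0=\varphi_1$, we have $F(0)=0$, and (13) gives
$$F=F_1+F_2+F_3,\quad F_1:\mathcal H\to Y_0\text{ linear},\quad F_2:\mathcal H\to Y_1\text{ quadratic},\quad\|F_3(u)\|\le C\|u\|^3,\ \|dF_3(u)\|\le C\|u\|^2,\tag{15}$$
with $F_1,F_2$ continuous. From $P_1$ and $P_2$, expanding $(K_u\psi_1)(t)=\sum_ki\,x_ke^{-i\lambda_kt}\varphi_k\int_0^tu\,e^{i\omega_k\tau}d\tau$,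
$$F_{1,k}(u)=ix_k\int_0^{T_0}u(t)e^{i\omega_kt}dt,\tag{16}$$
$$F_{2,j}(u)=-\sum_kx_{jk}x_k\int_0^{T_0}u(t)e^{i(\lambda_j-\lambda_k)t}\int_0^tu(\tau)e^{i\omega_k\tau}d\tau\,dt\qquad(j\ge1).\tag{17}$$
The phase component of $F_2$ is $\mathrm{Im}F_{2,1}$. The series in (17) converges absolutely by (9), also for $u\in L^2(0,T_0)$. Put $\mathcal B(v,h)=dF_2(v)h$, so $\mathcal B(v,v)=2F_2(v)$. Its components $\mathcal B_j(v,h)$ are given by (17) with $u(t)u(\tau)$ replaced by $v(t)h(\tau)+h(t)v(\tau)$; we use this formula for complex $h$ too.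

## 5. First and second order by hand: the phase and the resonances

**What the first order misses.** The sensible first approach is the inverse function theorem at $u=0$. It stops at once: $dF(0)=F_1$ takes values in $Y_0$, so no control moves an odd index or the phase at first order. For a direction $v$ and a correction $h$,
$$F(\mu v+h)=\mu F_1v+F_1h+\mu^2F_2(v)+\mu\mathcal B(v,h)+F_2(h)+F_3(\mu v+h).\tag{18}$$
So we look for $v$ with $F_1v=(0;0,d_0)$, $d_0\ne0$, with $F_2(v)=0$, and with $h\mapsto(F_1h,\mathcal B(v,h))$ onto $Y$. The last map corrects every component of $Y$, at the price of a factor $1/\mu$ on $Y_1$. Section 10 shows that this suffices.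

**Exponentials at time $T_0$.** Write $e_n(t)=e^{in\nu t}$. Because $\nu T_0=\pi$,
$$e_n(T_0)=-1\ (n\text{ odd}),\qquad\int_0^{T_0}e_{2l}\,dt=T_0\delta_{l0}\ (l\in\mathbb Z),\qquad e^{i\omega_kt}=e_{k^2-1}.\tag{19}$$
Let $P$ be a finite set of odd positive integers, none of the form $k^2-1$ with $k$ even, and $u=\sum_{r\in\pm P}u_re_r$ with $u_{-r}=\bar u_r$; set $u_m=0$ for other $m$. Then $F_{1,k}(u)=0$, since $r+k^2-1$ is even and nonzero. Put $g_k=\sum_r\frac{u_r}{k^2-1+r}$. Inserting $\int_0^tu\,e_{k^2-1}=\frac1{i\nu}\sum_nu_n\frac{e_{k^2-1+n}(t)-1}{k^2-1+n}$ in (17), all remaining exponents are even and (19) gives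
$$F_{2,j}(u)=\frac{iT_0}\nu\Big[\sum_{m+n=1-j^2}u_mu_n\sum_k\frac{x_{jk}x_k}{k^2-1+n}-\sum_kx_{jk}x_k\,u_{k^2-j^2}\,g_k\Big].\tag{20}$$
Two coincidences can spoil this: a sum $m+n=1-j^2$ of two frequencies, and a resonance $k^2-j^2\in\pm P$. For later use put
$$\Gamma_j(r)=\sum_kx_{jk}x_k\Big[\frac1{k^2-j^2-r}+\frac1{k^2-1+r}\Big],\tag{21}$$
whenever no denominator vanishes. A pair $m\ne n$ with $m+n=1-j^2$ contributes, in its two orders, $u_mu_n\Gamma_j(m)$ to the bracket in (20).

**One cosine.** Take $u=\cos\nu t$, in $L^2$ only. Then $\int u=0$ and $D=2/\nu^2$. For $j\ge3$ both coincidences are impossible ($m+n\in\{0,\pm2\}$, and $k^2-j^2=\pm1$ has no solution), so $F_{2,j}(u)=0$. For $j=1$ only $m=-n$ contributes, and (20) gives $\mathrm{Im}F_{2,1}(u)=\frac{T_0}{2\nu^2}G(1)$ with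
$$G(q)=\sum_k\frac{a_k}{(k^2-1)^2-q^2}.$$
Now $G(1)>0$, as all denominators are positive. So one cosine does everything right except for a strictly positive phase. To cancel it we need terms with $G(q)<0$, hence $q>3$.

**A family with a free parameter.** For real $\beta_q$ ($q\in P$) with $\sum_q\beta_q=0$ let $v_c=\sum\beta_q\cos(q\nu t)$, $v_s=\sum q\beta_q\sin(q\nu t)=-v_c'/\nu$, $v=v_c+\sigma v_s$. Then $v=\sum_ru_re_r$ with $u_r=\frac{\beta_{|r|}}2(1-i\sigma r)$. We check the linear data. First $v_c(0)=-v_c(T_0)=\sum\beta_q=0$ and $v_s(0)=v_s(T_0)=0$, so $v\in\mathcal H$. Next $\int v_c=0$ and $\int v_s=\frac2\nu\sum\beta_q=0$. The primitive of $v_s$ vanishing at $0$ is $-v_c/\nu$, whose integral is $0$; so $v_s$ has $D=0$. The primitive of $v_c$ is $\sum\beta_q\sin(q\nu t)/(q\nu)$. Therefore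
$$F_1v_s=0,\qquad F_1v=F_1v_c=(0;0,d_0),\quad d_0=\frac2{\nu^2}\sum_q\frac{\beta_q}{q^2}.\tag{22}$$
Pairing $r=\pm q$, with $\omega=k^2-1$,
$$g_k=\sum_q\beta_q\frac{\omega+i\sigma q^2}{\omega^2-q^2}.\tag{23}$$
For $j=1$ only $m=-n$ contributes in (20) (as $k^2-1\notin P$). Since $u_nu_{-n}=\frac{\beta_{|n|}^2}4(1+\sigma^2n^2)$, $\frac1{\omega+q}+\frac1{\omega-q}=\frac{2\omega}{\omega^2-q^2}$ and $x_k^2(k^2-1)=a_k/\nu$,
$$\mathrm{Im}F_{2,1}(v)=Q_c+\sigma^2Q_s,\quad Q_c=\frac{T_0}{2\nu^2}\sum_q\beta_q^2G(q),\quad Q_s=\frac{T_0}{2\nu^2}\sum_qq^2\beta_q^2G(q).\tag{24}$$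
So the sine part changes the phase without changing the linear data, and if $Q_c>0>Q_s$ we can choose $\sigma$ to make the phase vanish. By (10), since $(k^2-1)^2=9,225,1225,\dots$,
$$0.12<\frac{a_2}8\le G(1)\le\frac18,\qquad-\frac1{112}\le G(11)\le-\frac{0.96}{112}+\frac{0.04}{104}<-0.008.\tag{25}$$

**Two frequencies: where it stops.** Take $P=\{1,11\}$, $\beta_1=1=-\beta_{11}$. By (25), $Q_c>0$ since $0.12>\frac1{112}$, and $Q_s<0$ since $\frac18<121\cdot0.008$. So some $\sigma$ kills the phase. No sum of two frequencies equals $1-j^2$ with $j\ge3$: the sums are $0,\pm2,\pm10,\pm12,\pm22$. But $k^2-j^2=11$ for $(k,j)=(6,5)$, and (20) gives $F_{2,5}(v)=-\frac{iT_0}\nu x_{56}x_6u_{11}g_6$. By (23), $\mathrm{Re}\,g_6=35(\frac1{1224}-\frac1{1104})\ne0$. So $F_{2,5}(v)\neq0$, and the attempt fails exactly here. Another $q$ does not avoid this kind of resonance: an odd $q\ge5$ is always $\big(\frac{q+1}2\big)^2-\big(\frac{q-1}2\big)^2$, and of the two integers one is even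 and one is odd $\ge3$. A resonance $(k,j)$ is harmless only if $g_k=0$.

**Making $g_k$ vanish.** If $N$ and $\Pi=\prod_{q\in P}(\Omega-q^2)$ are polynomials with $\deg N=\deg\Pi-2$ and $\beta_q=N(q^2)/\Pi'(q^2)$, then partial fractions, the limit $\Omega\to\infty$ of $\Omega N/\Pi$, and $q^2=\Omega-(\Omega-q^2)$ give
$$\sum_q\frac{\beta_q}{\Omega-q^2}=\frac{N(\Omega)}{\Pi(\Omega)},\qquad\sum_q\beta_q=0,\qquad\sum_q\frac{q^2\beta_q}{\Omega-q^2}=\frac{\Omega N(\Omega)}{\Pi(\Omega)}.\tag{26}$$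
By (23), $g_k=\omega(1+i\sigma\omega)N(\omega^2)/\Pi(\omega^2)$ with $\omega=k^2-1$. So $g_k=0$ exactly when $N\big((k^2-1)^2\big)=0$: each root of $N$ cures one even integer $k$. With $|P|$ frequencies we have $|P|-2$ roots, hence the resonances of different frequencies must share their $k$.

**Three frequencies: the other coincidence.** Both $11=6^2-5^2$ and $-13=6^2-7^2$ use $k=6$ only. Take $P=\{1,11,13\}$, $N=\Omega-35^2$. Now $g_6=0$, but $-11-13=-24=1-5^2$. For $j=5$ the only sums equal to $-24$ are those of $-11$ and $-13$, and the only resonance $(k,5)$ has $k=6$. So $F_{2,5}(v)=\frac{iT_0}\nu u_{-11}u_{-13}\Gamma_5(-11)$. By (9) and (21), $\Gamma_5(-11)$ is a nonzero multiple of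
$$\sum_k\frac{k^2}{(k^2-25)^2(k^2-1)^2}\Big[\frac1{k^2-14}+\frac1{k^2-12}\Big]>0.\tag{27}$$
Indeed the term $k=2$ is $-\frac4{3969}\cdot\frac9{40}>-0.00023$, the term $k=4$ is $\frac{16}{18225}\cdot\frac34>0.00065$, and all others are positive. As $N(11^2),N(13^2)\ne0$, also $u_{-11},u_{-13}\neq0$, and $F_{2,5}(v)\ne0$. This attempt fails too; but (27) will be useful.

**Four frequencies.** The set $\mathcal P=\{1,11,27,29\}$ of Section 1 has $11=6^2-5^2$, $27=6^2-3^2=14^2-13^2$ and $-29=14^2-15^2$. Two values of $k$, namely $6$ and $14$, carry all resonances, and $N=(\Omega-35^2)(\Omega-195^2)$ has two roots. What remains is to check sums and signs.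

## 6. The direction $v_0$ with $F_1v_0=(0;0,d_0)$ and $F_2(v_0)=0$

From now on $\mathcal P,N,\Pi,\beta_q,v_c,v_s,v$ are those of Section 1. The integers $k^2-1=3,15,35,63,\dots$ do not meet $\mathcal P$, and $\beta_q\ne0$, so Section 5 applies. In (22), (26) at $\Omega=0$ gives $d_0=-\frac{2N(0)}{\nu^2\Pi(0)}\ne0$. Also all $u_r\ne0$, and
$$g_k=\omega(1+i\sigma\omega)\frac{N(\omega^2)}{\Pi(\omega^2)}\Big|_{\omega=k^2-1},\qquad g_k=0\iff k\in\{6,14\}.\tag{28}$$

**Arithmetic facts.** These say which coincidences occur.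

(i) For $m,n\in\pm\mathcal P$, $|m+n|\in\{0,2,10,12,16,18,22,26,28,30,38,40,54,56,58\}$, while $j^2-1\in\{8,24,48,80,\dots\}$ for odd $j\ge3$. So $m+n\ne1-j^2$ for $j\ge3$.

(ii) Let $k\ge2$ be even, $j\ge3$ odd, $k^2-j^2\in\pm\mathcal P$. The factorizations of $|k-j|(k+j)$ are $1\cdot1$ (impossible, since $k+j\ge5$), $1\cdot11$, $1\cdot27$, $3\cdot9$, $1\cdot29$. They give $(k,j)\in\mathcal T=\{(6,5),(14,13),(6,3),(14,15)\}$. In particular $k\in\{6,14\}$.

(iii) $k^2-j^2\equiv3\pmod4$ for $k$ even and $j$ odd; in particular $k^2-1\equiv3$.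

**Odd indices $j\ge3$.** In (20) the first sum is empty by (i), and the second vanishes by (ii) and (28). So $F_{2,j}(v)=0$ for all odd $j\ge3$ and all real $\sigma$.

**The phase.** We show $Q_c>0>Q_s$. We have
$$N(1)=1224\cdot38024,\quad N(11^2)=1104\cdot37904,\quad N(27^2)=496\cdot37296,\quad N(29^2)=384\cdot37184,$$
$$\Pi'(1)=-120\cdot728\cdot840,\quad\Pi'(11^2)=120\cdot608\cdot720,\quad\Pi'(27^2)=-728\cdot608\cdot112,\quad\Pi'(29^2)=840\cdot720\cdot112.$$
Hence $1.25<|\beta_{11}/\beta_1|<1.26$, $|\beta_{27}/\beta_1|<0.59$, $|\beta_{29}/\beta_1|<0.34$. Besides (25), using (10) and $(k^2-1)^2=9,225,1225,\dots$,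
$$-\frac1{504}\le G(27)\le-\frac{0.96}{720}+\frac{0.04}{496}<0,\qquad-\frac1{616}\le G(29)\le-\frac{0.96}{832}+\frac{0.04}{384}<0 .$$
(For the upper bounds the negative term $k=4$ is dropped.) Therefore
$$\sum_q\beta_q^2G(q)\ge\beta_1^2\Big(0.12-\frac{1.26^2}{112}-\frac{0.59^2}{504}-\frac{0.34^2}{616}\Big)>0,$$
$$\sum_qq^2\beta_q^2G(q)\le\beta_1^2\Big(\frac18-121\cdot1.25^2\cdot0.008\Big)<0 .$$
So $Q_c>0>Q_s$. Fix $\sigma=\sqrt{-Q_c/Q_s}>0$ and $v_0=v_c+\sigma v_s$. Then
$$F_1v_0=(0;0,d_0),\quad d_0\ne0,\quad F_2(v_0)=0,\quad F_1v_s=0,\quad\mathcal B(v_0,v_s)=(0;2\sigma Q_s).\tag{29}$$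
The last identity is $\frac{d}{d\sigma}F_2(v_c+\sigma v_s)$, computed from (24) and from $F_{2,j}=0$ for $j\ge3$. From now on $v=v_0$.

## 7. The range of $(F_1,\mathcal B(v_0,\cdot))$ has finite codimension

Let
$$\mathcal L'h=(F_1h,(\mathcal B_j(v_0,h))_{j\ge3})\in Y':=Y_0\times h^5_{\rm odd\ge3},\qquad\mathcal Lh=(F_1h,\mathcal B(v_0,h))\in Y.$$
We want $\mathcal L$ onto. The plan is to show first that its range has finite codimension, hence is closed; then only the annihilator of the range has to be computed, and for this finite exponential sums will do.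

**Proposition 2.** There is a nonempty open interval $J$ with $\bar J\subset(0,T_0)$ such that for every $T\le T_0$ with $J\subset(0,T)$ the spaces $\mathcal L'(H_0^1(0,T))$ and $\mathcal L(H^1_0(0,T))$ are closed of finite codimension.

*Proof.* For $h\in\mathcal H$ put $\Psi_h=K_h\psi_1\in X$, odd in $x$. As in Section 4, $\dot\Psi_h=K_{h'}\psi_1+K_h\dot\psi_1\in X$.

**Step 1: even indices.** We express them through $h'$. Integrating (16) by parts, $F_{1,k}(h)=-\frac{x_k}{\omega_k}\int_0^{T_0}h'e^{i\omega_kt}dt$, with $|x_k|/\omega_k\asymp k^{-5}$.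

**Step 2: odd indices, principal part.** We isolate the part of $\mathcal B_j$ that is not compact. By definition $\mathcal B_j(v,h)=i\int_0^{T_0}e^{i\lambda_jt}f_j\,dt$ with $f_j=h\langle x\Psi_v,\varphi_j\rangle+v\langle x\Psi_h,\varphi_j\rangle$, and $f_j(0)=f_j(T_0)=0$. Integrating by parts in $t$,
$$\lambda_j^{5/2}\mathcal B_j(v,h)=-\int_0^{T_0}e^{i\lambda_jt}\lambda_j^{3/2}\big[h'\langle x\Psi_v,\varphi_j\rangle+h\langle x\dot\Psi_v,\varphi_j\rangle+v'\langle x\Psi_h,\varphi_j\rangle+v\langle x\dot\Psi_h,\varphi_j\rangle\big]dt .$$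
Let $b(t)=\partial_x\Psi_v(t,1)=\partial_x\Psi_v(t,-1)$, a continuous function. Since $\Psi_v(t)\in H^3_{(0)}$, $(x\Psi_v)''(\pm1)=2b$; and $\chi_j(\pm1)=\mp s(j)$. So (11) reads $\lambda_j^{3/2}\langle x\Psi_v,\varphi_j\rangle=-4s(j)b-\langle(x\Psi_v)''',\chi_j\rangle$. With $\tilde b=e^{i\lambda_1t}b$,
$$\lambda_j^{5/2}\mathcal B_j(v,h)=4s(j)\int_0^{T_0}e^{i\omega_jt}\,\tilde b\,h'\,dt+\mathcal R_j(h).\tag{30}$$

**Step 3: $\mathcal R:\mathcal H\to\ell^2$ is compact.** Up to sign, $\mathcal R$ is the sum of three kinds of pieces.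

First, $\int e^{i\lambda_jt}h'\langle\mathsf F,\chi_j\rangle dt$ with $\mathsf F=(x\Psi_v)'''\in C([0,T_0];L^2)$. By Minkowski its norm as an operator is at most $C\sup_t\|\mathsf F(t)\|$. Since $\mathsf F([0,T_0])$ is compact in $L^2$, the projections of $\mathsf F$ on finitely many $\chi_j$ converge, uniformly in $t$, to the projection on the closed span of the odd-indexed $\chi_j$. So this piece is a norm limit of operators of finite rank.

Second, the terms with $h\,x\dot\Psi_v$, $v'x\Psi_h$ and $v\,xK_h\dot\psi_1$. By Lemma 1, and since $\|\Psi_h\|_X,\|K_h\dot\psi_1\|_X\le C\|h\|_{L^2}$, these are bounded in $h\in L^2(0,T_0)$; and $\mathcal H\hookrightarrow L^2(0,T_0)$ is compact.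

Third, the term with $v\,xK_{h'}\psi_1$. It equals $\lambda_j^{3/2}\sum_kx_{jk}\int ve^{i(\lambda_j-\lambda_k)t}z_k\,dt$ with $z_k=ix_k\int_0^th'e^{i\omega_k\tau}d\tau$. As $v(0)=v(T_0)=0$, integration by parts turns it into
$$\lambda_j^{3/2}\sum_k\frac{ix_{jk}}{\lambda_j-\lambda_k}\int_0^{T_0}e^{i(\lambda_j-\lambda_k)t}\big(v'z_k+iv\,x_kh'e^{i\omega_kt}\big)dt,$$
which is bounded by $C\|h\|_{H^1}\varrho_j$, where by (9)
$$\varrho_j=\lambda_j^{3/2}\sum_k\frac{|x_{jk}x_k|}{|\lambda_j-\lambda_k|}\le Cj^4\sum_k\frac1{k^2|k^2-j^2|^3}.$$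
The part $k\le j/2$ is $O(j^{-2})$, since $|k^2-j^2|\ge\frac34j^2$. For $k>j/2$ we have $k^{-2}\le4j^{-2}$ and $|k^2-j^2|\ge j|k-j|$, which gives $O(j^{-1})$. So $\varrho\in\ell^2$, and the unit ball is mapped into the compact set $\{|y_j|\le C\varrho_j\}$.

**Step 4: $\tilde b\not\equiv0$.** The principal part in (30) is useful only where $\tilde b\ne0$. We have $\Psi_v=\sum_ke^{-i\lambda_kt}z_k^v\varphi_k$ with $z^v_k=ix_k\int_0^tv\,e_{k^2-1}=\frac{x_k}\nu\big[\sum_ru_r\frac{e_{k^2-1+r}}{k^2-1+r}-g_k\big]$. As $x_k=O(k^{-3})$, $\varphi_k'(1)=O(k)$ and the bracket is $O(k^{-2})$, the differentiated series has terms $O(k^{-4})$ and converges uniformly: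
$$\tilde b=\sum_k\frac{x_k\varphi_k'(1)}\nu\Big[\sum_r\frac{u_re_r}{k^2-1+r}-g_k\,e_{-(k^2-1)}\Big].\tag{31}$$
Multiply by $e_3$ and integrate. Since $-3\notin\pm\mathcal P$, (19) leaves only $k=2$ in the second part: $\int_0^{T_0}\tilde b\,e_3=-T_0x_2\varphi_2'(1)g_2/\nu\ne0$ by (28). So there is $t_0\in(0,T_0)$ with $\tilde b_0:=\tilde b(t_0)\ne0$. Choose an open interval $J\ni t_0$, $\bar J\subset(0,T_0)$, with $\sup_J|\tilde b-\tilde b_0|\le|\tilde b_0|/8$.

**Step 5: the high frequencies are hit on $J$.** We show that for large $M$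
$$L^2(J;\mathbb R)\ni\eta\mapsto\Big(\big(\int_J\eta e^{i\omega_kt}\big)_{k\ge M},\ \big(\int_J\tilde b\,\eta e^{i\omega_jt}\big)_{j\ge M}\Big)\in\ell^2\times\ell^2$$
is onto. In this step let $l,l'$ run over integers of all parities, and consider sums $\sum\alpha_ne^{i\theta_nt}$ with distinct $\theta_n\in\{\pm\omega_l:l\ge M\}$. As $|\int_Je^{i(\theta-\theta')t}dt|\le2/|\theta-\theta'|$, Schur's test gives
$$\Big|\int_J\Big|\sum\alpha_ne^{i\theta_nt}\Big|^2-|J|\sum|\alpha_n|^2\Big|\le2\delta_M\sum|\alpha_n|^2,$$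
$$\delta_M=\sup_{l\ge M}\Big(\sum_{l'\ge M,\,l'\ne l}\frac1{\nu|l-l'|(l+l')}+\sum_{l'\ge M}\frac1{\nu(l^2+l'^2-2)}\Big).$$
Here $l+l'\ge M$ and $l+l'\ge|l-l'|$, so $l+l'\ge M^{1/2}|l-l'|^{1/2}$ and the first sum is at most $\frac2\nu M^{-1/2}\sum_{m\ge1}m^{-3/2}$; for $M\ge2$ the second is at most $\frac1\nu\sum_{l'\ge M}l'^{-2}$. Hence $\delta_M\to0$. Choose $M$ with $2\delta_M\le|J|/2$.

Let $\mathsf P=\sum_{k\ge M}\bar\xi_ke^{i\omega_kt}$, $\mathsf Q=\sum_{j\ge M}\bar\zeta_je^{i\omega_jt}$ and $\mathsf N^2=\|\xi\|^2+|\tilde b_0|^2\|\zeta\|^2$. The function $\mathrm{Re}(\mathsf P+\tilde b_0\mathsf Q)$ has coefficients at the frequencies $\pm\omega_l$ whose squared moduli sum to $\mathsf N^2/2$, so its $L^2(J)$-norm is at least $\frac12\sqrt{|J|}\,\mathsf N$. Also $\|\mathsf Q\|^2_{L^2(J)}\le\frac32|J|\|\zeta\|^2\le2|J|\|\zeta\|^2$. Hence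
$$\|\mathrm{Re}(\mathsf P+\tilde b\mathsf Q)\|_{L^2(J)}\ge\tfrac12\sqrt{|J|}\,\mathsf N-\tfrac{\sqrt2}8\sqrt{|J|}\,|\tilde b_0|\|\zeta\|\ge\tfrac14\sqrt{|J|}\,\mathsf N .$$
The map $(\xi,\zeta)\mapsto\mathrm{Re}(\mathsf P+\tilde b\mathsf Q)$ is the adjoint of the map in question for the real scalar products $\mathrm{Re}\sum\bar\xi_ky_k$. It is bounded below, so that map is onto by tool 2.

**Step 6: conclusion.** We pass from the principal part to $\mathcal L$. Let $\mathcal Mh=\big((\int h'e^{i\omega_kt})_{k\ge2},(\int\tilde bh'e^{i\omega_jt})_{j\ge3}\big)$ on $H_0^1(J)$. Here $h'$ runs through the $\eta\in L^2(J;\mathbb R)$ with $\int\eta=0$. Compared with Step 5, the domain is cut by one linear condition and finitely many scalar components are added. Each of these operations keeps the codimension of the range finite: the image of a hyperplane loses at most one dimension, and if $V\subset W\times\mathbb R^m$ projects onto a subspace of codimension $c$ in $W$, then $V$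 has codimension at most $c+m$. So $\mathcal M$ has range of finite codimension, closed by tool 1. Hence there is a bounded $\mathsf R$ such that $\mathcal M\mathsf R$ is a projection onto that range, that is, $I-(\text{finite rank})$. For compact $\mathcal C$, $(\mathcal M+\mathcal C)\mathsf R=I+\text{compact}$ has range of finite codimension by tool 3, hence so has $\mathcal M+\mathcal C$.

Rescale $h^5\to\ell^2$ by the factors $-\omega_k/x_k$ and $\lambda_j^{5/2}/(4s(j))$, which are isomorphisms. By Step 1, (30) and Step 3, $\mathcal L'$ becomes $(\mathcal M+\mathcal C,S,D)$ on $H^1_0(J)$ with $\mathcal C$ compact, and $\mathcal L$ has one more scalar component. So both ranges on $H_0^1(J)$ have finite codimension. The ranges on $H_0^1(0,T)\supset H^1_0(J)$ are larger, so they also have finite codimension, and by tool 1 they are closed. $\square$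

## 8. Surjectivity of $(F_1,\mathcal B(v_0,\cdot))$ at time $T_0$

**Proposition 3.** $\mathcal L:\mathcal H\to Y$ is onto.

*Proof.* By (29), $\mathcal Lv_s=(0;0,2\sigma Q_s)$ (first slot all of $Y_0$, then odd indices, then phase), which spans the phase direction. So it suffices that $\mathcal L'$ is onto $Y'$. By Proposition 2 its range is closed; so we must show that a continuous real functional on $Y'$ that annihilates $\mathcal L'(\mathcal H)$ is zero. Such a functional is $2\mathrm{Re}\sum\xi_ky_k+2\mathrm{Re}\sum\zeta_jy_j+\alpha S+\delta D$ with $\xi_k,\zeta_j\in\mathbb C$ and $\alpha,\delta\in\mathbb R$. Extending complex-linearly in $h$, for all $h\in H_0^1((0,T_0);\mathbb C)$,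
$$\Lambda(h)=\sum_k\big(\xi_kF_{1,k}(h)+\bar\xi_k\overline{F_{1,k}(\bar h)}\big)+\alpha\!\int\!h+\delta\!\int\!(T_0-t)h+\sum_{j\ge3}\big(\zeta_j\mathcal B_j(v,h)+\bar\zeta_j\overline{\mathcal B_j(v,\bar h)}\big)=0.\tag{32}$$

**Definition (allowed integer).** An odd $n\in\mathbb Z$ is allowed if $|n|\ne k^2-1$ for all even $k\ge2$. For example $\pm1,\pm5,\pm11,\pm13$ are allowed, and $\pm3,\pm15,\pm35$ are not. All elements of $\pm\mathcal P$ are allowed.

**Step 1: the values $\mathcal B_j(v,e_n)$.** Exponentials with allowed $n$ are invisible to $F_{1,k}$, and we compute what $\mathcal B_j$ sees. For allowed $n$, the definition gives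
$$\mathcal B_j(v,e_n)=-\sum_kx_{jk}x_k\Big[\int v\,e_{j^2-k^2}\frac{e_{k^2-1+n}-1}{i\nu(k^2-1+n)}+\int e_{n+j^2-k^2}\sum_r\frac{u_r(e_{k^2-1+r}-1)}{i\nu(k^2-1+r)}\Big],$$
with nonzero denominators. All exponents are even. So by (19) the four integrals are, respectively, $T_0u_r$ if $r=1-j^2-n\in\pm\mathcal P$; $T_0u_{k^2-j^2}$ if $k^2-j^2\in\pm\mathcal P$; $T_0$ if $r=1-j^2-n$; $T_0$ if $n=k^2-j^2$; and $0$ otherwise. When $r=1-j^2-n$ we have $k^2-1+n=k^2-j^2-r$. Hence, for $j\ge3$ and with (21) and fact (ii),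
$$\mathcal B_j(v,e_n)=\frac{iT_0}\nu\Big\{\underbrace{u_r\Gamma_j(r)\big|_{r=1-j^2-n\in\pm\mathcal P}}_{(A)}-\underbrace{x_{jk}x_kg_k\big|_{k^2=n+j^2}}_{(B)}-\underbrace{\sum_{k:(k,j)\in\mathcal T}\frac{u_{k^2-j^2}x_{jk}x_k}{k^2-1+n}}_{(C)}\Big\},\tag{33}$$
where (A) and (B) are present only when the stated condition can be met. For fixed $n$, only finitely many $j$ give a nonzero value. Note that $\Gamma_j(r)$ is real.

**Step 2: a constant.** We turn (32) into scalar equations. A finite sum $h=\sum h_ne_n$ over allowed $n$ with $\sum h_n=0$ vanishes at $0$ and at $T_0$, so it is admissible in (32), and $F_{1,k}(h)=F_{1,k}(\bar h)=0$. Therefore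
$$\ell(n):=\alpha\!\int\!e_n+\delta\!\int\!(T_0-t)e_n+\sum_{j\ge3}\big(\zeta_j\mathcal B_j(v,e_n)+\bar\zeta_j\overline{\mathcal B_j(v,e_{-n})}\big)=\kappa\tag{34}$$
with $\kappa$ independent of the allowed $n$. Here $\int e_n=\frac{2i}{n\nu}$ and $\int(T_0-t)e_n=\frac2{n^2\nu^2}+\frac{iT_0}{n\nu}$.

**Step 3: $\kappa=\alpha=\delta=0$ and the (C)-terms cancel.** The point is that a rational function of low degree has many zeros. Let
$$E(z)=-\kappa+\frac{i(2\alpha+\delta T_0)}{\nu z}+\frac{2\delta}{\nu^2z^2}+\sum_{k\in\{6,14\}}\Big(\frac{B_k}{k^2-1+z}+\frac{\bar B_k}{k^2-1-z}\Big),\quad B_k=-\frac{iT_0}\nu\sum_{j:(k,j)\in\mathcal T}\zeta_ju_{k^2-j^2}x_{jk}x_k .\tag{35}$$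
By (33) and (34), $0=\ell(n)-\kappa$ equals $E(n)$ plus the (A)- and (B)-contributions of $e_n$ and the conjugated ones of $e_{-n}$. Let $n\in\pm\mathcal P$. There is no (A)-contribution, since $n+r=1-j^2$ or $-n+r=1-j^2$ with $j\ge3$ contradicts (i). There is no (B)-contribution, since $k^2-j^2=\pm n$ forces $k\in\{6,14\}$ by (ii), and then $g_k=0$. So $E$ vanishes at the eight points of $\pm\mathcal P$. But $z^2(35^2-z^2)(195^2-z^2)E(z)$ is a polynomial of degree at most $6$. Hence $E\equiv0$, and uniqueness of partial fractions gives $\kappa=\delta=\alpha=0$ and $B_6=B_{14}=0$.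

**Step 4: the equations for $\zeta$.** Now, for every allowed $n$, the (A)- and (B)-contributions alone sum to $0$. If $n\equiv3\pmod4$, then $-n\equiv1$ and by (iii) $e_{-n}$ has no (B)-term. Dividing by $iT_0/\nu$ (conjugation changes the sign of this factor), for every allowed $n\equiv3\pmod4$:
$$\sum_{j^2=1-n-r}\zeta_ju_r\Gamma_j(r)-\sum_{k^2-j^2=n}\zeta_jx_{jk}x_kg_k-\sum_{j^2=1+n-r}\overline{\zeta_ju_r\Gamma_j(r)}=0,\tag{36}$$
with sums over odd $j\ge3$, even $k\ge2$, $r\in\pm\mathcal P$. We have $x_{jk}x_kg_k\ne0$ if and only if $k\notin\{6,14\}$. The first and third sums involve only the odd squares $\ge9$ in $(1-n)\pm\mathcal P$ and $(1+n)\pm\mathcal P$, where $a\pm\mathcal P$ means $a+(\pm\mathcal P)$.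

**Step 5: $\zeta_9=\zeta_5=\zeta_3=\zeta_{19}=\zeta_7=0$.** We choose $n$ so that (36) contains one unknown at a time. All $n$ used are allowed and $\equiv3\pmod4$.

Take $n=-17$. Only $9^2-8^2=17$. The sets $18\pm\mathcal P=\{19,17,29,7,45,-9,47,-11\}$ and $-16\pm\mathcal P=\{-15,-17,-5,-27,11,-43,13,-45\}$ contain no odd square $\ge9$. So $\zeta_9x_{98}x_8g_8=0$ and $\zeta_9=0$.

Take $n=-13$. Only $7^2-6^2=13$, and $g_6=0$. The set $14\pm\mathcal P=\{15,13,25,3,41,-13,43,-15\}$ gives $j=5$ with $r=-11$; the set $-12\pm\mathcal P=\{-11,-13,-1,-23,15,-39,17,-41\}$ gives nothing. So $\zeta_5u_{-11}\Gamma_5(-11)=0$, and $\Gamma_5(-11)\ne0$ by (27). Hence $\zeta_5=0$.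

Take $n=-5$. Only $3^2-2^2=5$. The set $6\pm\mathcal P=\{7,5,17,-5,33,-21,35,-23\}$ gives nothing; the set $-4\pm\mathcal P=\{-3,-5,7,-15,23,-31,25,-33\}$ gives only $j=5$, and $\zeta_5=0$. So $\zeta_3x_{32}x_2g_2=0$ and $\zeta_3=0$.

Take $n=39$. Only $20^2-19^2=8^2-5^2=39$. The set $-38\pm\mathcal P$ is negative, and $40\pm\mathcal P=\{41,39,51,29,67,13,69,11\}$ gives nothing. As $\zeta_5=0$, we get $\zeta_{19}=0$.

Take $n=-37$. Only $19^2-18^2=37$, and $\zeta_{19}=0$. The set $38\pm\mathcal P=\{39,37,49,27,65,11,67,9\}$ gives $j=7$ with $r=-11$, and $j=3$, where $\zeta_3=0$. The set $-36\pm\mathcal P$ is negative. So $\zeta_7u_{-11}\Gamma_7(-11)=0$. By (9), up to a nonzero factor $\Gamma_7(-11)$ is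
$$\sum_k\frac{k^2}{(k^2-49)^2(k^2-1)^2}\Big[\frac1{k^2-38}+\frac1{k^2-12}\Big].$$
The term $k=2$ is negative. The term $k=6$ is $\frac{36}{169\cdot1225}(-\frac12+\frac1{24})<-7.9\cdot10^{-5}$; $k=4$ gives $\frac{16}{1089\cdot225}(\frac14-\frac1{22})<1.4\cdot10^{-5}$; $k=8$ gives $\frac{64}{225\cdot3969}(\frac1{26}+\frac1{52})<0.5\cdot10^{-5}$. For $k\ge10$, $k^2-49\ge\frac12k^2$ and $k^2-1\ge0.99k^2$, so $(k^2-49)^2(k^2-1)^2\ge\frac14(0.99)^2k^8$; the bracket is at most $\frac1{62}+\frac1{88}<0.028$; and $\sum_{k\ge10}k^{-6}\le10^{-6}+\frac12\int_{10}^\infty x^{-6}dx=2\cdot10^{-6}$. So these terms add up to at most $4.1\cdot0.028\cdot2\cdot10^{-6}<0.1\cdot10^{-5}$. The whole sum is negative, $\Gamma_7(-11)\ne0$, and $\zeta_7=0$.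

**Step 6: $\zeta=0$ by induction.** Let $j\ge11$ be odd and assume $\zeta_{j'}=0$ for all odd $3\le j'<j$; for $j=11$ this is Step 5.

If $j\ne15$, take $n=-(2j-1)$. As $2j-1\equiv1\pmod4$, we have $n\equiv3\pmod4$, and $n$ is allowed because $k^2-1\equiv3\pmod4$. If $j'^2-k'^2=2j-1$, then $j'$ is half the sum of two complementary divisors of $2j-1$, so $j'\le j$, with equality if and only if $k'=j-1$; and $j-1\notin\{6,14\}$. The indices in the first and third sums satisfy $j'^2\le2j+29<j^2$ and $j'^2\le31-2j<j^2$. So (36) reads $\zeta_jx_{j,j-1}x_{j-1}g_{j-1}=0$, and $\zeta_j=0$.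

If $j=15$, the choice above would meet $g_{14}=0$. Take $n=31$ instead, which is allowed and $\equiv3\pmod4$. Only $16^2-15^2=31$; the first sum is empty as $1-31+29<0$; the third involves $j'^2\le61$, so $j'\le7$. Hence $\zeta_{15}x_{15,16}x_{16}g_{16}=0$ and $\zeta_{15}=0$.

**Step 7: $\xi=0$.** Only the first sum in (32) is left. Take $h=e_{-(k^2-1)}-e_1$, which vanishes at $0$ and $T_0$. By (16) and (19), $F_{1,l}(h)=ix_kT_0$ if $l=k$ and $0$ for other even $l$, since $l^2\neq0$. Also $F_{1,l}(\bar h)=0$, because $k^2-1+l^2-1$ and $l^2-2$ are nonzero and even. So $i\xi_kx_kT_0=0$, and $\xi=0$. $\square$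

## 9. From $T_0$ to a shorter time

Being onto for $\mathcal L$ survives a small shortening of the time interval; the direction $v_0$ must then be replaced by one supported in the shorter interval.

**Step 1: $\mathcal L$ is onto already on a shorter interval.** For $T\le T_0$ with $J\subset(0,T)$ let $K_T\subset Y^*$ be the annihilator of $\mathcal L(H_0^1(0,T))$. It is finite-dimensional by Proposition 2, and nonincreasing in $T$. Since $\bigcup_{T<T_0}H^1_0(0,T)$ is dense in $\mathcal H$, Proposition 3 gives $\bigcap_{T<T_0}K_T=K_{T_0}=\{0\}$. The integers $\dim K_T$ are nonincreasing in $T$, hence constant for $T<T_0$ close to $T_0$. The nested spaces $K_T$ are then all equal there, hence equal to their intersection $\{0\}$. So $K_{T_3}=\{0\}$ for some $T_3<T_0$, and since the range is closed, $\mathcal L$ maps $Z:=H_0^1(0,T_3)$ onto $Y$.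

**Step 2: a direction with shorter support.** We perturb $v_0$ to a compactly supported function and repair the two conditions $F_1v=(0;0,d_0)$ and $F_2(v)=0$. For $w\in\mathcal H$, $h\in Z$ let $\Phi_w(h)=(F_1(w+h)-(0;0,d_0),\,F_2(w+h))\in Y$. This is a continuous polynomial of degree $2$ in $(w,h)$; $\Phi_{v_0}(0)=0$ by (29), and $d\Phi_{v_0}(0)=\mathcal L|_Z$ has a bounded right inverse $\mathsf R$. The map $y\mapsto y-\Phi_w(\mathsf Ry)$ has differential $I-d\Phi_w(\mathsf Ry)\mathsf R$, which is continuous and vanishes at $w=v_0$, $y=0$. So for some $\rho>0$ its norm is at most $\frac12$ when $\|w-v_0\|\le\rho$, $\|y\|\le\rho$. If $w$ is so close to $v_0$ that $2\|\Phi_w(0)\|\le\rho$, the map is a contraction of the ball $\{\|y\|\le2\|\Phi_w(0)\|\}$ into itself. Its fixed point gives $h_w=\mathsf Ry\in Z$ with $\Phi_w(h_w)=0$, and $h_w\to0$ as $w\to v_0$.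

Take $w\in C_c^\infty(0,T_0)$ close to $v_0$ in $\mathcal H$, $v_*=w+h_w$ and $T_1=\max(T_3,\sup\mathrm{supp}\,w)<T_0=4/\pi$. With $\mathcal H_1:=H^1_0(0,T_1)\supset Z$,
$$v_*\in\mathcal H_1,\quad F_1v_*=(0;0,d_0),\quad F_2(v_*)=0,\quad(F_1,\mathcal B(v_*,\cdot)):\mathcal H_1\to Y\text{ onto}.\tag{37}$$
The last claim holds because $(F_1,\mathcal B(v_*,\cdot))$ is close to $\mathcal L$ in operator norm on $Z$ when $v_*$ is close to $v_0$; use tool 4.

## 10. Scaling by $\bar D$ and the proof of Theorem B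

**Step 1: reduction to $T=T_1$.** For $T>T_1$ use $u=0$ on $[0,T-T_1]$. Then $S=D=0$ and $\psi=e^{-i\lambda_1(T-T_1)}\varphi_1$ at time $T-T_1$. As (2) is linear in $\psi$, apply the case $T_1$ with target $e^{i\lambda_1(T-T_1)}\psi_f$; its $H^5_{(0)}$-distance to $\psi_1(T_1)$ is $\|\psi_f-\psi_1(T)\|_{H^5_{(0)}}$. The control is supported in an interval of length $T_1$, as used in Section 2.

**Step 2: a right inverse with the two scales.** Let $R$ be a bounded right inverse of $(F_1,\mathcal B(v_*,\cdot))$ on $\mathcal H_1$. For $0<|\mu|\le1$ put $R_\mu(y_0,y_1)=R(y_0,y_1/\mu)$. Then $(F_1+\mu\mathcal B(v_*,\cdot))R_\mu=I$ and $\|R_\mu\|\le C/|\mu|$.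

**Step 3: the equation as a fixed-point problem.** Given the target, let $\theta_f=e^{iAT_1}\psi_f$, $\mu=\bar D/d_0$ (small because $|\bar D|\le\eta_0$ with $\eta_0$ small), and
$$f=\big((\langle\theta_f,\varphi_k\rangle)_{k\ge2\text{ of any parity}},\ \mathrm{Im}\langle\theta_f,\varphi_1\rangle,\ S_f,\ \bar D+(T_0-T_1)S_f\big).$$
The last entry accounts for $\int_0^{T_0}(T_0-t)u=\int_0^{T_1}(T_1-t)u+(T_0-T_1)\int u$ for $u\in\mathcal H_1$. Let $f_\mu$ be the point with $D$-component $\mu d_0=\bar D$ and all other components $0$. Since $\theta_f-\varphi_1=e^{iAT_1}(\psi_f-\psi_1(T_1))$, the hypothesis gives $\|f-f_\mu\|\le c'\mu^2$ with $c'$ as small as we like, by choice of $c$. For $u=\mu v_*+R_\mu y$, (18), (37) and Step 2 give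
$$F(u)=f_\mu+y+F_2(R_\mu y)+F_3(\mu v_*+R_\mu y).$$
So $F(u)=f$ is equivalent to
$$y=\mathcal G(y):=f-f_\mu-F_2(R_\mu y)-F_3(\mu v_*+R_\mu y).\tag{38}$$

**Step 4: $\mathcal G$ is a contraction on a ball of radius $\rho\mu^2$.** For $\|y\|\le\rho\mu^2$ with $\rho\le1$ we have $\|R_\mu y\|\le C\rho|\mu|$. By (15), for $|\mu|$ small,
$$\|\mathcal G(0)\|\le(c'+C|\mu|)\mu^2,\qquad\|d\mathcal G(y)\|\le C\|R_\mu\|^2\|y\|+C\|\mu v_*+R_\mu y\|^2\|R_\mu\|\le C\rho+C|\mu| .$$
The loss $1/\mu$ in $R_\mu$ is just balanced by $\|y\|\le\rho\mu^2$ in the quadratic term, and $F_3$ gains one power of $\mu$. Fix $\rho$ with $C\rho\le\frac14$, then $c'$ and the bound on $|\mu|$ so small that $C|\mu|\le\frac14$ and $c'+C|\mu|\le\rho/2$. Then $\mathcal G$ has Lipschitz constant at most $\frac12$ and maps $\{\|y\|\le\rho\mu^2\}$ into itself. The fixed point gives $u\in H_0^1(0,T_1)$ with $F(u)=f$ and $\|u\|_{H^1}\le C|\mu|\le C'|\bar D|$; for $|\mu|$ small, $u$ lies in the ball where the expansion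 (15) is valid.

**Step 5: $F(u)=f$ means that the target is reached.** First $S(T_1)=S_f$ and $D(T_1)=\int_0^{T_0}(T_0-t)u-(T_0-T_1)S_f=\bar D$. The vector $\Theta(u)$ has norm $1$, because $\frac d{dt}\|\psi\|^2=2\,\mathrm{Re}\int\psi_t\bar\psi=0$ for real $u$; and $\|\theta_f\|=1$. These two unit vectors have the same components on $\varphi_k$ for all $k\ge2$ of any parity, and the same imaginary part of the component on $\varphi_1$. Both are close to $\varphi_1$, so the real parts of their components on $\varphi_1$ are positive, and they are equal because both norms are $1$. Hence $\Theta(u)=\theta_f$, that is, $\psi(T_1)=\psi_f$. This proves Theorem B. $\square$
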